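\title{Arbitrarily many, but not infinitely many, disjoint directed double rays}

\begin{abstract}
Halin's infinite ray theorem says that a graph with arbitrarily many disjoint rays has infinitely many. Its analogues for double rays hold in undirected graphs, both for vertex-disjointness and for edge-disjointness. We show that both directed analogues fail. We construct a countable digraph with all in- and out-degrees at most $2$ that contains arbitrarily many, but not infinitely many, pairwise vertex-disjoint directed double rays. Splitting its vertices gives a single digraph, without $2$-cycles and with total degree at most $3$ at each vertex, that is a counterexample for both kinds of disjointness. There is no counterexample if all total degrees are at most $2$, or all in-degrees are at most $1$, or all out-degrees are at most $1$.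
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are countable. By convention their vertex sets are subsets of $\mathbb{N}$; the graphs that we construct have other countable vertex sets, which can be relabeled by natural numbers. A \emph{digraph} consists of a set of vertices and a set of edges, which are ordered pairs of vertices; we write $u\to w$ for the edge $(u,w)$. The \emph{in-degree} (\emph{out-degree}) of a vertex is the number of edges that end (start) at it, and the \emph{total degree} is the sum of the two. A \emph{loop} is an edge $u\to u$, and a \emph{$2$-cycle} is a pair of edges $u\to w$, $w\to u$ with $u\neq w$. A \emph{double ray} in a digraph is an injective sequence $\langle x_i\rangle_{i\in\mathbb{Z}}$ of vertices such that $x_i\to x_{i+1}$ is an edge for every $i\in\mathbb{Z}$. A \emph{ray} is defined in the same way with index set $\mathbb{N}$. In undirected graphs, rays and double rays are defined with undirected edges between successive vertices. Two rays or double rays are \emph{vertex-disjoint} if they have no common vertex and \emph{edge-disjoint} if they use no common edge; \emph{disjoint} alone means vertex-disjoint. A graph contains \emph{arbitrarily many} disjoint double rays if for every finite $k$ it contains $k$ pairwise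 disjoint ones, and \emph{infinitely many} if it contains an infinite family of pairwise disjoint ones.

Halin's infinite ray theorem states that every graph that contains arbitrarily many disjoint rays contains infinitely many. For double rays the statement has four versions: the graph is undirected or directed (U or D), and disjointness refers to vertices or to edges (V or E). Halin proved version (UV), and version (UE) has also been proved. The two directed versions are the open cases of the problem, which we take from \cite{ATHA}.

\begin{itemize}
\item[(DV)] Must a countable digraph with arbitrarily many pairwise vertex-disjoint double rays contain infinitely many?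
\item[(DE)] Must a countable digraph with arbitrarily many pairwise edge-disjoint double rays contain infinitely many?
\end{itemize}

For abstract sets, ``arbitrarily many'' does not imply ``infinitely many''. Take $g$ objects of color $g$ for each $g\ge1$, and assign to each object $x$ the set $A_x$ of all pairs $\{x,y\}$ with $y$ of a color different from that of $x$. For $x\ne y$ the sets $A_x$ and $A_y$ are disjoint exactly when $x$ and $y$ have the same color, so disjoint families of every finite size exist and infinite ones do not. What rays have and abstract sets lack is rerouting: where two rays meet, one can leave the first and continue along the second, and this produces rays that were not in the original list. Statements of Halin's type therefore measure how much rerouting can achieve. The natural plan for a positive answer is to build an infinite family in stages, passing from $k$ disjoint double rays to $k+1$ while fixing a longer and longer finite middle part of each old one and rerouting outside it. Directed double rays can be rerouted at a common vertex too, both undirected versions are true, and the directed versions are true when degrees are small (Theorem~\ref{thm:sharp} below). So one would guess that the answer to both questions is yes. It is no.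

\begin{theorem}\label{thm:main}
There is a countable digraph $G$ with all in- and out-degrees at most $2$, and a partition of $V(G)$ into finite sets $V_2,V_3,\dots$, such that
\begin{itemize}
\item[(a)] for every $m\ge2$ there are $m$ pairwise vertex-disjoint double rays, all meeting $V_m$;
\item[(b)] if $\mathcal{Q}$ is a family of pairwise vertex-disjoint double rays and some member of $\mathcal{Q}$ meets $V_r$, then $|\mathcal{Q}|\le r$.
\end{itemize}
\end{theorem}

Thus for each $r\ge2$ the largest size of a disjoint family with a member meeting $V_r$ is exactly $r$. Every double ray meets some $V_r$, so every disjoint family is finite, and the answer to (DV) is no. Part (b) also shows where the plan above breaks down: fixing a single vertex of a single double ray already bounds the size of the family.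

\begin{theorem}\label{thm:edge}
There is a countable digraph $H$ without $2$-cycles, with total degree at most $3$ at each vertex, that contains arbitrarily many vertex-disjoint (hence edge-disjoint) double rays but no infinite family of edge-disjoint (hence none of vertex-disjoint) double rays.
\end{theorem}

So the answer to (DE) is no as well, and $H$ is a counterexample to both versions. The degree conditions cannot be lowered.

\begin{theorem}\label{thm:sharp}
Let $\Gamma$ be a digraph in which all total degrees are at most $2$, or all in-degrees are at most $1$, or all out-degrees are at most $1$. If $\Gamma$ contains arbitrarily many vertex-disjoint double rays, then it contains infinitely many, and the same holds for edge-disjoint double rays.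
\end{theorem}

The digraph $G$ realizes the colored example above by double rays, with crossings arranged so that rerouting gains nothing. Section~\ref{sec:model} shows the mechanism on models with three and four lines. Section~\ref{sec:construction} defines $G$ and proves Theorem~\ref{thm:main}(a). Section~\ref{sec:block} studies disjoint paths inside one set $V_n$, and Section~\ref{sec:across} uses this to prove Theorem~\ref{thm:main}(b). Sections~\ref{sec:split} and~\ref{sec:small} prove Theorems~\ref{thm:edge} and~\ref{thm:sharp}.

\section{Towers on three and four lines}\label{sec:model}

Take a finite set of symbols, called \emph{lines}, with a cyclic order. A \emph{model block} has a vertex $xy$ for each ordered pair of distinct lines; $x$ is its \emph{row} and $y$ its \emph{column}. The \emph{row path} of $x$ visits the vertices $xy$, where $y$ runs through the other lines in cyclic order, beginning with the line after $x$. The \emph{column path} of $y$ visits the vertices $xy$, where $x$ runs through the other lines in cyclic order, beginning with the line after $y$. Stack model blocks $W_1,W_2,\dots$ on the same set of lines, each with its own cyclic order. For each line $x$, join the last vertex of the row path of $x$ in $W_n$ to the first vertex of the row path of $x$ in $W_{n+1}$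 (an \emph{up edge}), join the last vertex of the column path of $x$ in $W_{n+1}$ to the first vertex of the column path of $x$ in $W_n$ (a \emph{down edge}), and in $W_1$ join the last vertex of the column path of $x$ to the first vertex of the row path of $x$. Each line $x$ gives a double ray $D_x$, which comes down along column $x$, turns in $W_1$, and goes up along row $x$. The double rays $D_x$ and $D_y$ meet in every block, at $xy$ and at $yx$.

\subsection*{Three lines: a block admits only one way through}
Let the lines be $a,b,c$ in this cyclic order. The row paths are $ab\to ac$, $bc\to ba$, $ca\to cb$, and the column paths are $ba\to ca$, $cb\to ab$, $ac\to bc$. Together they form the directed hexagon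
\[
ab\to ac\to bc\to ba\to ca\to cb\to ab .
\]
Call $ab,bc,ca$ \emph{inner} and $ac,ba,cb$ \emph{outer}; the two kinds alternate. In a block $W_n$ with $n\ge2$, the edges from and to the block below are attached at the inner vertices, and the edges from and to the block above are attached at the outer vertices.

A double ray that visits a block below $W_n$ cannot stay in the finite set $W_1\cup\dots\cup W_n$ in either direction. So it crosses $W_n$ downward, along a path in the hexagon from an outer to an inner vertex, and upward, along a path from an inner to an outer vertex, and the two paths are disjoint. Which pairs of disjoint crossings are possible? By rotational symmetry let the upward crossing start at $ab$; its length is $1$, $3$ or $5$. If the length is $5$, no vertex is left. If it is $3$, only $ca\to cb$ is left, which leads from an inner to an outer vertex, so there is no downward crossing. If it is $1$, the upward crossing is the row path $ab\to ac$, and the only path from an outer to an inner vertex within $bc\to ba\to ca\to cb$ is the column path $ba\to ca$. Hence an upward and a downward crossing that are disjoint are the row path and the column path of one and the same line.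

It follows that a tower on three lines has no two disjoint double rays, however they are rerouted: in a sufficiently high block they would give two disjoint upward crossings and a downward crossing disjoint from both, and then both upward crossings would be the row path of the same line.

To obtain large disjoint families we replace a single line by $g$ parallel lines of color $g$, which do not cross each other, and we let color $g$ enter the tower at block $g$. The argument above then has the following form: for a given disjoint family, all crossings of a high block $n$ have one color $\kappa_n$, and the family has at most $\kappa_n$ members. This bound is useless if $\kappa_n$ can grow with $n$. So the color has to be prevented from changing between consecutive blocks.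

\subsection*{Four lines: changing color between two blocks}
Take two consecutive model blocks on the lines $a,b,c,d$, the lower one with cyclic order $(a,b,c,d)$, and mark the vertices of the upper one with a prime. We ask whether the lower block can be crossed along row $a$ and column $a$ while the upper block is crossed along row $c$ and column $c$.

If the upper block has the same cyclic order, this is possible. The paths
\begin{gather*}
ab\to ac\to ad\to ab'\to cb\to cd'\to ca'\to cb',\\
dc'\to ac'\to bc'\to dc\to da'\to ba\to ca\to da
\end{gather*}
are disjoint; the first leads from row $a$ below to row $c$ above, and the second from column $c$ above to column $a$ below. Each path bounces between the two blocks, and each bounce advances the current line by one step in the common cyclic order.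

If the upper block has the reverse order $(a,d,c,b)$, it is impossible. After $ab\to ac\to ad$ the path arrives at $ad'$, the first vertex of row $a$ in the upper block. One edge out of $ad'$ leads along the row to $ac'$, which lies on the column path $bc'\to ac'\to dc'$ that is used by the downward crossing. The other edge is a down edge, because $ad'$ is the last vertex of column $d$, and it leads to the first vertex of column $d$ in the lower block. This vertex is $ad$, which the path has already used. A bounce above advances the line in one direction, a bounce below advances it in the opposite direction, and the path is trapped. For this reason consecutive blocks of $G$ will have opposite cyclic orders.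

\section{The digraph $G$}\label{sec:construction}

A \emph{line} is a pair $(g,s)$ of integers with $1\le s\le g$, and $g$ is its \emph{color}; so there are $g$ lines of color $g$. For $n\ge2$, \emph{block $n$} has the vertex set
\[
V_n=\{v^n(x,y): x,y \text{ are lines of different colors in } \{1,\dots,n\}\},
\]
where the $v^n(x,y)$ are distinct symbols. We call $x$ the \emph{row} and $y$ the \emph{column} of $v^n(x,y)$. Let $V(G)=\bigcup_{n\ge2}V_n$ and $B_n=V_2\cup\dots\cup V_n$.

The \emph{cyclic order of block $n$} on the colors $1,\dots,n$ is $(1,2,\dots,n)$ if $n$ is even and $(n,\dots,2,1)$ if $n$ is odd. The property that we need is this: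
\begin{equation}\label{eq:reverse}
\begin{array}{l}
\text{the cyclic order of block $n+1$, restricted to $1,\dots,n$,}\\
\text{is the reverse of the cyclic order of block $n$.}
\end{array}
\end{equation}
Let $N=n(n+1)/2$ and list the lines of colors $1,\dots,n$ as $\ell_0,\dots,\ell_{N-1}$, color by color in the order just displayed, and within color $g$ as $(g,1),\dots,(g,g)$. We read this list cyclically. For a line $x$ of color $g\le n$, deleting the lines of color $g$ from the cyclic list leaves a sequence $y_1,\dots,y_{N-g}$ that begins with the first line of the color after $g$ and ends with the last line of the color before $g$. The \emph{row path} $R^n_x$ and the \emph{column path} $C^n_x$ are the sequences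
\[
R^n_x:\ v^n(x,y_1),\dots,v^n(x,y_{N-g}),\qquad C^n_x:\ v^n(y_1,x),\dots,v^n(y_{N-g},x).
\]
They are nonempty because $n\ge2$. Every vertex $v^n(x,y)$ lies on exactly one row path, $R^n_x$, and exactly one column path, $C^n_y$. The digraph $G$ has five kinds of edges.
\begin{itemize}
\item \emph{Row edges} lead from a vertex of $R^n_x$ to the next vertex of $R^n_x$, and \emph{column edges} lead from a vertex of $C^n_x$ to the next vertex of $C^n_x$. Row and column edges together are the \emph{block edges}.
\item For $n\ge2$ and each line $x$ of color at most $n$, an \emph{up edge} leads from the last vertex of $R^n_x$ to the first vertex of $R^{n+1}_x$, and a \emph{down edge} leads from the last vertex of $C^{n+1}_x$ to the first vertex of $C^n_x$.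
\item For each line $(g,s)$, with $n=\max\{g,2\}$ the lowest block in which color $g$ occurs, a \emph{bottom edge} leads from the last vertex of $C^n_{(g,s)}$ to the first vertex of $R^n_{(g,g+1-s)}$.
\end{itemize}
The bottom edges reverse the order of the lines within a color. Figure~\ref{fig:strip} shows that this is the way to join the columns to the rows without crossings, and Lemma~\ref{lem:newcolor} depends on it.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(i)] Every edge of $G$ is of exactly one of the five kinds, $G$ has no loops, and every vertex has in-degree $2$ and out-degree $2$.
\item[(ii)] The only edges leaving $B_n$ are the up edges from $V_n$ to $V_{n+1}$, and the only edges entering $B_n$ are the down edges from $V_{n+1}$ to $V_n$.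
\item[(iii)] Let $m\ge3$. An up or bottom edge ending in $V_m$ is a bottom edge if and only if the row of its head has color $m$. A down or bottom edge starting in $V_m$ is a bottom edge if and only if the column of its tail has color $m$.
\end{itemize}
\end{lemma}

\begin{proof}
Up edges raise the block number by one, down edges lower it by one, and the other edges stay in a block; this gives (ii). A row edge keeps the row and changes the column, and a column edge keeps the column and changes the row. A bottom edge for color $g$ changes both: its tail has a column of color $g$ and hence a row of another color, while its head has a row of color $g$ and hence a column of another color. So the five kinds are mutually exclusive and no edge is a loop. A vertex $v^n(x,y)$ is the tail of exactly one row or up edge (an up edge if it is last on $R^n_x$) and of exactly one column, down or bottom edge (if it is last on $C^n_y$, a bottom edge when $n$ is the lowest block containing the color of $y$, and a down edge otherwise). It is the head of exactly one column or down edge (a down edge if it is first on $C^n_y$) and of exactly one row, up or bottom edge (if it is first on $R^n_x$, a bottom edge when $n$ is the lowest block containing the color of $x$, and an up edge otherwise). This proves (i).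 For $m\ge 3$ the only color whose lowest block is $m$ is the color $m$, which gives (iii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $m\ge2$ and $1\le s\le m$. Let $D_{m,s}$ run through $\dots,C^{m+1}_{(m,s)},C^m_{(m,s)}$ by column and down edges, then along the bottom edge, then through $R^m_{(m,m+1-s)},R^{m+1}_{(m,m+1-s)},\dots$ by row and up edges. The descending half of $D_{m,s}$ visits each vertex with column $(m,s)$ once, and the ascending half visits each vertex with row $(m,m+1-s)$ once. No vertex has both its row and its column of color $m$, so no descending half meets an ascending half. Different values of $s$ give different columns and different rows. Hence each $D_{m,s}$ is injective, $D_{m,1},\dots,D_{m,m}$ are pairwise disjoint, and all of them meet $V_m$.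
\end{proof}

\begin{remark}
The rows of $G$ are infinitely many disjoint rays, and the columns are infinitely many disjoint rays with reversed direction. So the obstruction in Theorem~\ref{thm:main}(b) lies in joining incoming halves to outgoing halves. It also depends on the directions: by (a) and version (UV), the undirected graph underlying $G$ contains infinitely many disjoint double rays.
\end{remark}

\section{Disjoint paths in one block}\label{sec:block}

Fix $n\ge2$ and $N=n(n+1)/2$. In the three-line model the block was a hexagon and disjoint paths could be listed. In general a block is a grid wrapped around a cylinder. We unroll it to a strip in $\mathbb{Z}^2$, where all edges point right or down and disjoint paths cannot cross.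

\subsection*{The strip}
Extend the list of lines to all $i\in\mathbb{Z}$ by $\ell_{i+N}=\ell_i$. Let $\gamma\colon\mathbb{Z}\to\mathbb{Z}$ count colors along the list: for $0\le i<N$ put $\gamma(i)=t$ if the color of $\ell_i$ is preceded by exactly $t$ colors in the list, and extend by $\gamma(i+N)=\gamma(i)+n$. The map $\gamma$ is nondecreasing and onto. Let $F(t)=\min\{i:\gamma(i)=t\}$. Then $F$ is increasing, $F(t+n)=F(t)+N$, and
\begin{equation}\label{eq:F}
\gamma(i)\ge t\iff i\ge F(t).
\end{equation}
An integer $k$ \emph{represents} the color $\kappa$ if the lines $\ell_i$ with $\gamma(i)=k$ have color $\kappa$. The integers representing a color form a residue class modulo $n$, and $k,k+1,\dots,k+n-1$ represent the $n$ colors in cyclic order. If $\gamma(i)=\gamma(i')$, $\ell_i=(\kappa,s)$ and $\ell_{i'}=(\kappa,s')$, then $i<i'$ if and only if $s<s'$.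

The \emph{strip} is the digraph with vertex set
\[
S=\{(i,j)\in\mathbb{Z}^2:\ \gamma(i)<\gamma(j)<\gamma(i)+n\}
\]
and with edges $(i,j)\to(i,j+1)$ and $(i,j)\to(i+1,j)$ whenever both ends lie in $S$; see Figure~\ref{fig:strip}. Define $\pi\colon S\to V_n$ by $\pi(i,j)=v^n(\ell_i,\ell_j)$. Let $x,y$ be lines of different colors and choose $i$ with $\ell_i=x$; it is determined modulo $N$. As $j$ runs through the indices with $\ell_j=y$, the value $\gamma(j)$ runs through a residue class modulo $n$ different from that of $\gamma(i)$, so exactly one such $j$ has $(i,j)\in S$. Hence $\pi$ is onto and its fibers are the orbits of the translation by $(N,N)$. By \eqref{eq:F}, the vertices of $S$ with first coordinate $i$ are those with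
\begin{equation}\label{eq:rows}
F(\gamma(i)+1)\le j\le F(\gamma(i)+n)-1,
\end{equation}
and $\pi$ maps them, in order of increasing $j$, onto the row path $R^n_{\ell_i}$. The vertices of $S$ with second coordinate $j$ are those with
\begin{equation}\label{eq:columns}
F(\gamma(j)-n+1)\le i\le F(\gamma(j))-1,
\end{equation}
and $\pi$ maps them, in order of increasing $i$, onto the column path $C^n_{\ell_j}$. So $\pi$ maps the edges out of $(i,j)$ bijectively onto the block edges out of $\pi(i,j)$. Consequently a path of block edges in block $n$ has a \emph{lift}, a path in $S$ that $\pi$ maps onto it; the lift is determined by its first vertex, and two lifts differ by a translation by a multiple of $(N,N)$. Lifts of disjoint paths are disjoint.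

The \emph{time} of $(i,j)\in S$ is $i+j$. Along a path in $S$ both coordinates are nondecreasing and the time increases by exactly $1$ at each step. The set of times of the vertices of a finite path $P$ in $S$ is an interval of integers, the \emph{lifetime} of $P$; for $t$ in the lifetime, $j_P(t)$ denotes the second coordinate of the vertex of $P$ with time $t$. A vertex of $S$ is \emph{innermost} (\emph{outermost}) if its second coordinate is least (greatest) among all vertices of $S$ with the same time.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62,>=stealth]
\draw[line width=4pt,gray!45] (6,-5)--(9,-5)--(9,-8);
\foreach \y/\p/\q in {1/0/4,0/3/5,-1/3/5,-2/3/5,-3/5/8,-4/5/8,-5/6/10,-6/9/11,-7/9/11,-8/9/11,-9/11/14,-10/11/14}{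
  \draw[gray] (\p,\y)--(\q,\y);
  \foreach \x in {\p,...,\q} \fill (\x,\y) circle (2.5pt);}
\foreach \x/\p/\q in {3/1/-2,4/1/-2,5/0/-4,6/-3/-5,7/-3/-5,8/-3/-5,9/-5/-8,10/-5/-8,11/-6/-10,12/-9/-10,13/-9/-10,14/-9/-10}
  \draw[gray] (\x,\p)--(\x,\q);
\draw[very thick,->] (5,-3)--(8,-3);
\draw[very thick,->] (11,-9)--(14,-9);
\draw[very thick,->] (4,1)--(4,-2);
\draw[very thick,->] (10,-5)--(10,-8);
\draw[dotted,thick,->] (6,-5)--(6,-8)--(8.8,-8);
\draw[dotted,thick,->] (7,-5)--(7,-7)--(8.8,-7);
\draw[dotted,thick,->] (8,-5)--(8,-6)--(8.8,-6);
\draw[dotted,thick,->] (0,1)--(0,-2)--(2.8,-2);
\draw[dotted,thick,->] (1,1)--(1,-1)--(2.8,-1);
\draw[dotted,thick,->] (2,1)--(2,0)--(2.8,0);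
\foreach \y/\w in {1/1_1,0/3_1,-1/3_2,-2/3_3,-3/2_1,-4/2_2,-5/1_1,-6/3_1,-7/3_2,-8/3_3,-9/2_1,-10/2_2}
  \node at (-1.2,\y) {\scriptsize $\w$};
\foreach \x/\w in {0/3_1,1/3_2,2/3_3,3/2_1,4/2_2,5/1_1,6/3_1,7/3_2,8/3_3,9/2_1,10/2_2,11/1_1,12/3_1,13/3_2,14/3_3}
  \node at (\x,2) {\scriptsize $\w$};
\node at (11,-1.5) {\small outer side};
\node at (3,-7) {\small inner side};
\end{tikzpicture}
\caption{Part of the strip $S$ that unrolls block $3$: rows $i=-1,\dots,10$ from top to bottom and columns $j=0,\dots,14$ from left to right, each labeled by its line, with $g_s$ standing for $(g,s)$. Edges point right or down, and points that differ by $(6,6)$ give the same vertex of $G$. Thick arrows: two lifts of the row path of $(2,1)$ and two lifts of the column path of $(2,2)$; each cuts the strip from one side to the other. Gray band: a path from the start of row $(1,1)$ to the end of column $(2,1)$, confined between two such cuts. Dotted: the bottom edges of block $3$, which are not edges of $S$; they join column $(3,s)$ to row $(3,4-s)$ without crossing.}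
\label{fig:strip}
\end{figure}

\begin{lemma}[No crossing]\label{lem:nocross}
Let $P,P'$ be disjoint finite paths in $S$ whose lifetimes intersect in $[t_0,t_1]\neq\emptyset$. Then either $j_P<j_{P'}$ throughout $[t_0,t_1]$ or $j_P>j_{P'}$ throughout $[t_0,t_1]$.
\end{lemma}

\begin{proof}
The integer $d(t)=j_P(t)-j_{P'}(t)$ changes by at most $1$ from $t$ to $t+1$, because each of $j_P$, $j_{P'}$ increases by $0$ or $1$. It is never $0$, because time and second coordinate determine a vertex. So it has constant sign.
\end{proof}

We apply the lemma in one way only: we show $j_P\le j_{P'}$ at one of the times $t_0,t_1$ and $j_P\ge j_{P'}$ at the other, which is a contradiction. At time $t_0$ one of the two paths is at its first vertex, and at time $t_1$ one of them is at its last vertex. So we need to know where the relevant paths begin and end.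

\subsection*{Segments}
A double ray enters block $n$ at the first vertex of a row or column path and leaves it at the last vertex of one. A \emph{segment} of block $n$ is a path of block edges in block $n$, possibly a single vertex, together with a \emph{start type} and an \emph{end type}, each R or C, such that
\begin{itemize}
\item if the start type is R (C), the first vertex of the segment is the first vertex of its row path (column path), and we say that the segment \emph{starts in} that row (column);
\item if the end type is R (C), the last vertex of the segment is the last vertex of its row path (column path), and we say that the segment \emph{ends in} that row (column).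
\end{itemize}
According to the two types we speak of RR-, CC-, RC- and CR-segments. The RR- and CC-segments are the upward and downward crossings of Section~\ref{sec:model}; the RC- and CR-segments are the bounces. The color of the line in which a segment starts (ends) is its \emph{start color} (\emph{end color}). For a lift, the \emph{start index} is the first coordinate of the first vertex if the start type is R and the second coordinate if it is C; the \emph{end index} is defined in the same way from the last vertex and the end type.

To record start and end times, put
\[
\alpha(i)=i+F(\gamma(i)+1),\qquad \omega(i)=i+F(\gamma(i))-1 .
\]
Both functions are strictly increasing, and $\alpha(i+N)=\alpha(i)+2N$, $\omega(i+N)=\omega(i)+2N$. They translate comparisons of times into comparisons of colors: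
\begin{equation}\label{eq:compare}
\omega(j)<\alpha(i)\iff\gamma(j)\le\gamma(i).
\end{equation}
Indeed, if $\gamma(j)\le\gamma(i)$, then $j\le F(\gamma(i)+1)-1$ and $F(\gamma(j))\le F(\gamma(i))\le i$ by \eqref{eq:F}, so $\omega(j)\le\alpha(i)-2$. If $\gamma(j)>\gamma(i)$, then $j\ge F(\gamma(i)+1)$ and $F(\gamma(j))\ge F(\gamma(i)+1)\ge i+1$, so $\omega(j)\ge\alpha(i)$.

\begin{lemma}[Ends of segments]\label{lem:ends}
The first and last vertices of a lifted segment are given by the following table.
\begin{center}
\begin{tabular}{llll}
\hline
type, index & vertex & time & position\\
\hline
start R, $i$ & $(i,\,F(\gamma(i)+1))$ & $\alpha(i)$ & innermost\\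
start C, $j$ & $(F(\gamma(j)+1)-N,\,j)$ & $\alpha(j)-N$ & outermost\\
end R, $i$ & $(i,\,F(\gamma(i))+N-1)$ & $\omega(i)+N$ & outermost\\
end C, $j$ & $(F(\gamma(j))-1,\,j)$ & $\omega(j)$ & innermost\\
\hline
\end{tabular}
\end{center}
\end{lemma}

\begin{proof}
The vertices are the extreme cases of \eqref{eq:rows} and \eqref{eq:columns}, rewritten with $F(t+n)=F(t)+N$, and the times are the sums of the coordinates. For the positions, let $(i',j')\in\mathbb{Z}^2$ have the same coordinate sum as the vertex in question; we use \eqref{eq:F} in each case.

\emph{Start R.} If $j'<F(\gamma(i)+1)$, then $i'>i$ and $\gamma(j')\le\gamma(i)\le\gamma(i')$, so $(i',j')\notin S$.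

\emph{Start C.} If $j'>j$, then $i'<F(\gamma(j)-n+1)$, so $\gamma(i')\le\gamma(j)-n\le\gamma(j')-n$ and $(i',j')\notin S$.

\emph{End R.} If $j'\ge F(\gamma(i)+n)$, then $i'<i$ and $\gamma(j')\ge\gamma(i)+n\ge\gamma(i')+n$, so $(i',j')\notin S$.

\emph{End C.} If $j'<j$, then $i'\ge F(\gamma(j))$, so $\gamma(i')\ge\gamma(j)\ge\gamma(j')$ and $(i',j')\notin S$.
\end{proof}

Thus a lifted RR-segment runs from the inner side of the strip to the outer side, and a lifted CC-segment runs from the outer side to the inner side. Two such paths cannot be alive at the same time without meeting. On the other hand, the lifts recur with period $2N$ in time, so there is little room for both. The next lemma shows that there is room only if neither changes color.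

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $\mathcal{S}$ be a set of pairwise disjoint segments of block $n$ that contains at least one RR-segment and at least one CC-segment. Then there is a color $\kappa$ that is the start color and the end color of every RR-segment and every CC-segment in $\mathcal{S}$. Moreover, in any lift of such a segment the start index and the end index have the same value of $\gamma$.
\end{lemma}

\begin{proof}
Let $P$ be a lift of an RR-segment in $\mathcal{S}$, with start and end indices $i_0\le i_1$, and let $P'$ be a lift of a CC-segment in $\mathcal{S}$, with start and end indices $j_0\le j_1$. Their lifetimes are $[\alpha(i_0),\omega(i_1)+N]$ and $[\alpha(j_0)-N,\omega(j_1)]$. Suppose that they intersect in $[t_0,t_1]$. At time $t_0$, either $P$ starts and is innermost or $P'$ starts and is outermost, so $j_P\le j_{P'}$. At time $t_1$, either $P$ ends and is outermost or $P'$ ends and is innermost, so $j_P\ge j_{P'}$. This contradicts Lemma~\ref{lem:nocross}. So the lifetime of $P$ is disjoint from the lifetime of every lift of the CC-segment.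

These lifetimes are the translates of one interval by the multiples of $2N$. Let $P'$ now be the last lift whose lifetime lies entirely before that of $P$. The lifetime of the next lift starts at $\alpha(j_0)+N$; it is an interval disjoint from the lifetime of $P$ and not entirely before it, so it lies entirely after it. Thus
\[
\omega(j_1)<\alpha(i_0)\qquad\text{and}\qquad \omega(i_1)+N<\alpha(j_0)+N .
\]
By \eqref{eq:compare}, $\gamma(j_1)\le\gamma(i_0)$ and $\gamma(i_1)\le\gamma(j_0)$. Therefore
\[
\gamma(i_0)\le\gamma(i_1)\le\gamma(j_0)\le\gamma(j_1)\le\gamma(i_0),
\]
and all four values are equal. So the two segments have a common start and end color, and the equalities $\gamma(i_0)=\gamma(i_1)$, $\gamma(j_0)=\gamma(j_1)$ persist under translation. Since this holds for every pair consisting of an RR-segment and a CC-segment in $\mathcal{S}$, the color is the same for all pairs.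
\end{proof}

Both kinds of segment are needed in the hypothesis. In Figure~\ref{fig:strip} the path $(3,5)\to(4,5)\to(4,6)\to(5,6)\to\dots\to(5,10)$ is a lifted RR-segment with start color $2$ and end color $1$; by the lemma, no CC-segment is disjoint from it.

The lifts of the crossings are walls that cut the strip into bounded pieces, one wall of each kind per period. A bounce moves forward in the cyclic order of the colors, and the walls stop it at $\kappa$. To state this, \emph{cut the cyclic order at $\kappa$}: list the colors of block $n$ in cyclic order with $\kappa$ first. The words ``later than'' refer to this list.

\begin{lemma}[Barrier]\label{lem:barrier}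
Let $\mathcal{S}$ and $\kappa$ be as in Lemma~\ref{lem:rigid}, and let $k$ represent $\kappa$. Take an RC- or CR-segment in $\mathcal{S}$.
\begin{itemize}
\item[(i)] If it is an RC-segment, lifted with start index $i$ and end index $j$ such that $k\le\gamma(i)<k+n$, then $\gamma(i)<\gamma(j)\le k+n$.
\item[(ii)] If it is a CR-segment, lifted with start index $j$ and end index $i$ such that $k\le\gamma(j)<k+n$, then $\gamma(j)<\gamma(i)+n\le k+n$.
\end{itemize}
In both cases the end color is $\kappa$ or is strictly later than the start color in the cyclic order of block $n$ cut at $\kappa$.
\end{lemma}

\begin{proof}
(i) Let $P$ be the lift. Its last vertex has first coordinate $F(\gamma(j))-1$, whose $\gamma$-value is $\gamma(j)-1$. First coordinates do not decrease along $P$, so $\gamma(i)\le\gamma(j)-1$. Suppose $\gamma(j)>k+n$. The wall is a lift $P'$ of an RR-segment in $\mathcal{S}$ whose start index $i_0$ has $\gamma(i_0)=k+n$. Since $i<i_0$ we have $\alpha(i)<\alpha(i_0)$, and $\alpha(i_0)\le\omega(j)$ by \eqref{eq:compare}. So $P'$ starts during the lifetime $[\alpha(i),\omega(j)]$ of $P$, and $t_0=\alpha(i_0)$. At time $t_0$ the path $P'$ is innermost, so $j_P\ge j_{P'}$. At time $t_1$, either $P$ ends and is innermost or $P'$ ends and is outermost, so $j_P\le j_{P'}$. This contradicts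 Lemma~\ref{lem:nocross}.

(ii) Let $P$ be the lift. Its first vertex has first coordinate $F(\gamma(j)-n+1)$, so $\gamma(i)\ge\gamma(j)-n+1$. Suppose $\gamma(i)+n>k+n$. The wall is now a lift $P'$ of a CC-segment in $\mathcal{S}$ whose start index $j_0$ has $\gamma(j_0)=k+n$. Since $j<j_0$ we have $\alpha(j)-N<\alpha(j_0)-N$. Since $\gamma(i+N)=\gamma(i)+n>\gamma(j_0)$, \eqref{eq:compare} gives $\alpha(j_0)\le\omega(i+N)=\omega(i)+2N$, that is, $\alpha(j_0)-N\le\omega(i)+N$. So $P'$ starts during the lifetime $[\alpha(j)-N,\omega(i)+N]$ of $P$, and $t_0=\alpha(j_0)-N$. At time $t_0$ the path $P'$ is outermost, so $j_P\le j_{P'}$. At time $t_1$, either $P$ ends and is outermost or $P'$ ends and is innermost, so $j_P\ge j_{P'}$. This contradicts Lemma~\ref{lem:nocross}.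

In both cases the start color is represented by an integer $a$ with $k\le a<k+n$ and the end color by an integer $b$ with $a<b\le k+n$. If $b=k+n$, the end color is $\kappa$. Otherwise it has position $b-k$ in the cut order, while the start color has position $a-k<b-k$.
\end{proof}

The barrier lemma does not distinguish between lines of one color. For the color that enters in block $n$ we need to compare them, because the bottom edges connect columns and rows of that color inside the block.

\begin{lemma}[Order within $\kappa$]\label{lem:order}
Let $\mathcal{S}$ and $\kappa$ be as in Lemma~\ref{lem:rigid}.
\begin{itemize}
\item[(i)] If an RC-segment in $\mathcal{S}$ ends in column $(\kappa,s)$ and a CC-segment in $\mathcal{S}$ ends in column $(\kappa,q)$, then $s<q$.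
\item[(ii)] If an RC-segment in $\mathcal{S}$ starts in row $(\kappa,s)$ and an RR-segment in $\mathcal{S}$ starts in row $(\kappa,p)$, then $s>p$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $k$ represent $\kappa$, and let $P$ be a lift of the RC-segment with start index $i$ and end index $j$ such that $k\le\gamma(i)<k+n$.

(i) By Lemma~\ref{lem:barrier}(i), $k<\gamma(j)\le k+n$, and $\gamma(j)$ represents $\kappa$, so $\gamma(j)=k+n$. Let $P'$ be the lift of the CC-segment whose end index $j_1$ has $\gamma(j_1)=k+n$. The last vertices of $P$ and $P'$ are different, so $j\ne j_1$. Suppose $j>j_1$. Then $\omega(j_1)<\omega(j)$, and $\alpha(i)\le\omega(j_1)$ by \eqref{eq:compare}. So $P'$ ends during the lifetime of $P$, and $t_1=\omega(j_1)$. At time $t_1$ the path $P'$ is innermost, so $j_P\ge j_{P'}$. At time $t_0$, either $P$ starts and is innermost or $P'$ starts and is outermost, so $j_P\le j_{P'}$. This contradicts Lemma~\ref{lem:nocross}. Hence $j<j_1$, which means $s<q$.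

(ii) Here $\gamma(i)=k$. Let $P'$ be the lift of the RR-segment whose start index $i_0$ has $\gamma(i_0)=k$. The first vertices of $P$ and $P'$ are different, so $i\neq i_0$. Suppose $i<i_0$. Then $\alpha(i)<\alpha(i_0)$. By Lemma~\ref{lem:barrier}(i), $\gamma(j)>k$, so $\alpha(i_0)\le\omega(j)$ by \eqref{eq:compare}. So $P'$ starts during the lifetime of $P$, and $t_0=\alpha(i_0)$. At time $t_0$ the path $P'$ is innermost, so $j_P\ge j_{P'}$. At time $t_1$, either $P$ ends and is innermost or $P'$ ends and is outermost, so $j_P\le j_{P'}$. This contradicts Lemma~\ref{lem:nocross}. Hence $i>i_0$, which means $s>p$.
\end{proof}

\section{The color of a disjoint family}\label{sec:across}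

In this section we prove Theorem~\ref{thm:main}(b). Fix a family $\mathcal{Q}$ of pairwise disjoint double rays in $G$ and a member $Q_0\in\mathcal{Q}$ that meets $V_r$.

Cut every member of $\mathcal{Q}$ at all its up, down and bottom edges. Each resulting piece is a path of block edges inside one block, and it is finite because blocks are finite and double rays are injective. So each piece is preceded and followed by an edge at which we cut, and these edges make it a segment:
\begin{itemize}
\item the start type is R if the preceding edge is an up or bottom edge, and C if it is a down edge;
\item the end type is R if the following edge is an up edge, and C if it is a down or bottom edge.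
\end{itemize}
Let $\mathcal{S}_n$ be the set of all segments of block $n$ obtained in this way. They are pairwise disjoint, whether they come from the same member of $\mathcal{Q}$ or from different ones. From now on ``segment'' means a member of some $\mathcal{S}_n$. Up edges keep the row and down edges keep the column, and a bottom edge leads from a column of some color to a row of the same color. Hence on each member of $\mathcal{Q}$ the end color of a segment is the start color of the next one.

First we show that a double ray crosses, in both directions, every block above a vertex that it visits. This is the point at which double rays differ from rays: the lemmas of Section~\ref{sec:block} need an upward and a downward crossing at once.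

\begin{lemma}[Crossings]\label{lem:cross}
Let $n\ge3$, let $Q\in\mathcal{Q}$ contain a vertex $z\in B_{n-1}$, and let $J$ be the maximal subpath of $Q$ that contains $z$ and lies in $B_n$. Then $J$ is a finite concatenation of segments, and:
\begin{itemize}
\item[(i)] every segment of block $n$ in $J$ after $z$ has start type R, and every segment of block $n$ in $J$ before $z$ has end type C;
\item[(ii)] the last segment of $J$ is an RR-segment of block $n$ after $z$, and the first segment of $J$ is a CC-segment of block $n$ before $z$.
\end{itemize}
\end{lemma}

\begin{proof}
The path $J$ is finite since $B_n$ is finite, and it consists of whole segments since each segment lies in one block. If a segment of block $n$ in $J$ comes after $z$, the vertex of $Q$ preceding it lies in $J\subseteq B_n$, so the preceding edge is not a down edge from $V_{n+1}$, and the start type is R. If it comes before $z$, the vertex following it lies in $J\subseteq B_n$, so the following edge is not an up edge to $V_{n+1}$, and the end type is C. This proves (i). By Lemma~\ref{lem:basic}(ii), the edge of $Q$ after $J$ is an up edge from $V_n$. So the last segment of $J$ belongs to block $n$ and has end type R; it does not contain $z\notin V_n$, so it comes after $z$ and has start type R by (i). The edge of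 $Q$ before $J$ is a down edge into $V_n$. So the first segment of $J$ belongs to block $n$, has start type C, comes before $z$, and has end type C by (i).
\end{proof}

Applied to $Q_0$, the lemma shows that for every $n>r$ the set $\mathcal{S}_n$ contains an RR-segment and a CC-segment. So Lemmas~\ref{lem:rigid}, \ref{lem:barrier} and~\ref{lem:order} apply to $\mathcal{S}_n$; let $\kappa_n\in\{1,\dots,n\}$ be the color given by Lemma~\ref{lem:rigid}. The color could grow in two ways: $\kappa_n$ could be the color $n$ that enters in block $n$, or it could be an old color different from $\kappa_{n-1}$. We exclude both.

\begin{lemma}[The new color is not used]\label{lem:newcolor}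
For every $m>r$ we have $\kappa_m\ne m$.
\end{lemma}

\begin{proof}
Suppose $\kappa_m=m$; note that $m\ge3$. Rows and columns of color $m$ do not continue into block $m-1$, so $Q_0$ has to reach its vertex in $V_r$ from a column of color $m$, and to return to a row of color $m$, through bottom edges and bounces. We show that the two bounces demand opposite orders. Let $z\in Q_0\cap V_r\subseteq B_{m-1}$, and let $J$ be the path of Lemma~\ref{lem:cross} for $Q_0$, $z$ and $n=m$.

The last segment $\sigma$ of $J$ is an RR-segment of block $m$ after $z$, and its start color is $m$. By Lemma~\ref{lem:basic}(iii) it is preceded by a bottom edge, say from the end of column $(m,s)$ to the start of row $(m,m+1-s)$. The tail of this edge lies in $V_m$, so the segment $\sigma'$ preceding $\sigma$ is a segment of block $m$ in $J$ after $z$. It ends in column $(m,s)$, and its start type is R by Lemma~\ref{lem:cross}(i). So $\sigma'$ is an RC-segment.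

The first segment $\tau$ of $J$ is a CC-segment of block $m$ before $z$, and it ends in a column $(m,q)$. By Lemma~\ref{lem:basic}(iii) it is followed by the bottom edge to the start of row $(m,m+1-q)$. So the segment $\tau'$ following $\tau$ is a segment of block $m$ in $J$ before $z$. It starts in row $(m,m+1-q)$, and its end type is C by Lemma~\ref{lem:cross}(i). So $\tau'$ is an RC-segment.

Lemma~\ref{lem:order}(i), applied to $\sigma'$ and $\tau$, gives $s<q$. Lemma~\ref{lem:order}(ii), applied to $\tau'$ and $\sigma$, gives $m+1-q>m+1-s$, that is, $q<s$. This is a contradiction.
\end{proof}

\begin{remark}
If the bottom edges joined column $(m,s)$ to row $(m,s)$, both inequalities would read $s<q$, and the lemma would fail. For $m=4$, descend along column $(4,4)$ and take the bottom edge to $v^4((4,4),(1,1))$, the last vertex of column $(1,1)$ in block $4$. Descend to block $3$ and follow column $(1,1)$ through the rows $(3,1),(3,2),(3,3)$ to the last vertex of row $(3,3)$. Ascend to $v^4((3,3),(4,1))$, the last vertex of column $(4,1)$, take the bottom edge, and ascend along row $(4,1)$. This double ray meets $V_3$ and crosses block $4$ in color $4$.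
\end{remark}

\begin{lemma}[The color does not change]\label{lem:constant}
For every $n>r$ we have $\kappa_{n+1}=\kappa_n$.
\end{lemma}

\begin{proof}
Let $k=\kappa_n$, $l=\kappa_{n+1}$ and $m=n+1$. By Lemma~\ref{lem:newcolor}, $l\le n$. Suppose $l\ne k$. As in the four-line model, we follow a double ray that leaves block $n$ upward in color $k$. It can cross block $n+1$ only from a row of color $l$, and it can cross block $n$ downward only from a column of color $k$. We find a set of colors that its bounces cannot leave and that offers neither possibility.

Let $k=c_0,c_1,\dots,c_{n-1}$ be the cyclic order of block $n$ cut at $k$, and let $l=c_p$ with $1\le p\le n-1$. Let $A=\{c_{p+1},\dots,c_{n-1}\}$ be the set of colors strictly later than $l$ in this order. By \eqref{eq:reverse}, the cyclic order of block $n+1$ cut at $l$ is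
\[
l=c_p,\ c_{p-1},\ \dots,\ c_1,\ c_0=k,\ c_{n-1},\ c_{n-2},\ \dots,\ c_{p+1}
\]
with the color $m$ inserted at some place after $l$. Let $A^+$ be the set of colors strictly later than $k$ in this order of block $n+1$. Then
\begin{equation}\label{eq:arc}
A^+\setminus\{m\}=A,
\end{equation}
and neither $k$ nor $l$ belongs to $A^+$. Call a segment \emph{trapped} if it is
\begin{itemize}
\item[(T1)] a segment of block $n+1$ with start type R and start color in $\{k\}\cup A^+$, or
\item[(T2)] a segment of block $n$ with start type C and start color in $\{l\}\cup A$.
\end{itemize}
We claim that the segment following a trapped segment on its double ray is trapped.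

Let $\sigma$ be of the form (T1). Its start color is not $l=\kappa_{n+1}$, so by Lemma~\ref{lem:rigid} it is not an RR-segment; it is an RC-segment. Its start color is $k$ or later than $k$ in the order of block $n+1$ cut at $l$. By Lemma~\ref{lem:barrier}, its end color $c$ is $l$ or strictly later than $k$, so $c\in\{l\}\cup A^+$. If $c=m$, then $m\in A^+$, a bottom edge follows by Lemma~\ref{lem:basic}(iii), and the next segment lies in block $n+1$ with start type R and start color $m$; it is of the form (T1). If $c\ne m$, then $c\in\{l\}\cup A$ by \eqref{eq:arc}, a down edge follows by Lemma~\ref{lem:basic}(iii), and the next segment is of the form (T2).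

Let $\sigma$ be of the form (T2). Its start color is not $k=\kappa_n$, so by Lemma~\ref{lem:rigid} it is not a CC-segment; it is a CR-segment. Its start color is $l$ or later than $l$ in the order of block $n$ cut at $k$. By Lemma~\ref{lem:barrier}, its end color is $k$ or strictly later than $l$, so it lies in $\{k\}\cup A\subseteq\{k\}\cup A^+$. An up edge follows, and the next segment is of the form (T1). This proves the claim.

Now take an RR-segment in $\mathcal{S}_n$, on a double ray $Q\in\mathcal{Q}$. Its end color is $k$ and it is followed by an up edge, so the next segment of $Q$ is of the form (T1). By the claim all later segments of $Q$ are trapped, so $Q$ stays in the finite set $V_n\cup V_{n+1}$ forever. This is impossible for an injective sequence. Hence $l=k$.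
\end{proof}

The reversal \eqref{eq:reverse} is used exactly once, in \eqref{eq:arc}: the arc from $l$ to $k$ in block $n$ and the arc from $k$ to $l$ in block $n+1$ contain the same old colors. With equal cyclic orders these would be complementary arcs, which is what lets the paths in the first four-line example pass from $a$ to $c$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $g=\kappa_{r+1}$. By Lemma~\ref{lem:newcolor}, $g\le r$, and by Lemma~\ref{lem:constant}, $\kappa_n=g$ for all $n>r$. Let $Q_1,\dots,Q_t$ be distinct members of $\mathcal{Q}$ and choose $n>r$ so large that each of them meets $B_{n-1}$. By Lemma~\ref{lem:cross}(ii), each $Q_i$ contains an RR-segment of block $n$, and by Lemma~\ref{lem:rigid} this segment starts at the first vertex of $R^n_x$ for a line $x$ of color $g$. These $t$ starting vertices are distinct, and there are only $g$ lines of color $g$. So $t\le g\le r$, and therefore $|\mathcal{Q}|\le r$.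
\end{proof}

Together with Lemma~\ref{lem:basic}(i) and the proof of (a) in Section~\ref{sec:construction}, this completes the proof of Theorem~\ref{thm:main}.

\section{Splitting vertices}\label{sec:split}

The digraph $G$ itself is no counterexample to (DE): the double rays $D_{m,1}$, $m\ge2$, use the row, up, column, down and bottom edges of different lines, so they are pairwise edge-disjoint. To force two double rays that share a vertex to share an edge, we replace each vertex by an edge.

\begin{proof}[Proof of Theorem~\ref{thm:edge}]
Let $H$ have two vertices $z^-,z^+$ for each $z\in V(G)$, an edge $z^-\to z^+$ for each $z\in V(G)$, and an edge $z^+\to w^-$ for each edge $z\to w$ of $G$. By Lemma~\ref{lem:basic}(i), $z^-$ has in-degree $2$ and out-degree $1$, and $z^+$ has in-degree $1$ and out-degree $2$, so all total degrees equal $3$. Every edge joins a vertex with sign $-$ and a vertex with sign $+$, so a $2$-cycle contains an edge from a vertex $z^-$, which is $z^-\to z^+$, together with the edge $z^+\to z^-$. The latter would come from a loop at $z$ in $G$, and $G$ has no loops. So $H$ has no $2$-cycles.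

Along a double ray of $H$ the signs alternate and $z^-$ is always followed by $z^+$. So, up to a shift of indices, a double ray of $H$ has the form $\dots,z_i^-,z_i^+,z_{i+1}^-,z_{i+1}^+,\dots$, where $z_i\to z_{i+1}$ is an edge of $G$ for all $i$; such a sequence is injective if and only if $\langle z_i\rangle$ is. This is a correspondence between the double rays of $H$ and those of $G$, under which vertex-disjoint double rays correspond to vertex-disjoint double rays. A double ray of $H$ that contains $z^-$ or $z^+$ uses the edge $z^-\to z^+$, because this is the only edge out of $z^-$ and the only edge into $z^+$. Hence two double rays of $H$ with a common vertex have a common edge, and in $H$ edge-disjointness and vertex-disjointness of double rays coincide. By Theorem~\ref{thm:main}, $H$ has arbitrarily many vertex-disjoint double rays and no infinite family of edge-disjoint ones.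
\end{proof}

\section{Small degrees}\label{sec:small}

A \emph{weak component} of a digraph $\Gamma$ is a maximal set of vertices any two of which are joined by a finite sequence of edges, each traversed in either direction. A double ray lies in one weak component, and double rays in different weak components are vertex-disjoint. Under each hypothesis of Theorem~\ref{thm:sharp} we show:
\begin{itemize}
\item[$(\ast)$] two double rays in the same weak component have a common edge.
\end{itemize}
This suffices. If $\Gamma$ has $k$ pairwise edge-disjoint double rays, in particular if it has $k$ pairwise vertex-disjoint ones, then by $(\ast)$ they lie in $k$ different weak components. If this happens for every $k$, infinitely many weak components contain a double ray, and one double ray from each forms an infinite family that is vertex-disjoint and hence edge-disjoint.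

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{All total degrees at most $2$.} A double ray $D$ uses one edge into and one edge out of each of its vertices, so it uses all edges incident with its vertices. Hence no edge joins a vertex of $D$ to a vertex outside $D$, the vertex set of $D$ is a weak component, and the edges of $D$ are all edges in this component. Two double rays in the same weak component therefore have the same edges, and $(\ast)$ holds.

\emph{All in-degrees at most $1$.} If two double rays share a vertex $z$, both use the unique edge into $z$. So it is enough to show that two double rays $D,D'$ in the same weak component share a vertex. For a vertex $w$ let $\mathrm{past}(w)$ be the set of vertices from which $w$ can be reached by a directed path, including $w$ itself. If $u\to w$ is an edge, it is the only edge into $w$, so $\mathrm{past}(w)=\mathrm{past}(u)\cup\{w\}$. Call $w$ \emph{marked} if $\mathrm{past}(w)$ meets $D$. For an edge $u\to w$, the vertex $u$ is marked if and only if $w$ is. Indeed, if $u$ is marked, then so is $w$, since $\mathrm{past}(u)\subseteq\mathrm{past}(w)$. Conversely, let $x\in\mathrm{past}(w)\cap D$. If $x\ne w$, then $x\in\mathrm{past}(u)$. If $x=w$, then $u$ is the predecessor of $w$ on $D$, so $u\in\mathrm{past}(u)\cap D$. In both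 cases $u$ is marked. The vertices of $D$ are marked, so all vertices of the weak component are marked, among them a vertex $y$ of $D'$. The only edge into a vertex of $D'$ comes from its predecessor on $D'$, so $\mathrm{past}(y)\subseteq D'$. Hence $D'$ meets $D$.

\emph{All out-degrees at most $1$.} Reversing all edges turns double rays into double rays, preserves weak components and common edges, and exchanges in-degrees with out-degrees; so this case follows from the previous one.
\end{proof}

Thus the total degree $3$ in Theorem~\ref{thm:edge} is optimal, and every counterexample to (DV) or (DE) has a vertex of in-degree at least $2$ and a vertex of out-degree at least $2$. In $H$ the largest in-degree and the largest out-degree are both equal to $2$.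

\begin{thebibliography}{1}

\bibitem{ATHA}
\emph{Almost theorems of hyperarithmetic analysis},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak CA2FEAB9C0DF5B009E462B32540A1279/\allowbreak S0022481222000585a.pdf/\allowbreak almost\_theorems\_\allowbreak of\_hyperarithmetic\_\allowbreak analysis.pdf}

\end{thebibliography}
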